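
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Growing continua on surfaces and the generic point property}


\begin{abstract}
A Polish group has the generic point property if each of its minimal flows has a comeager orbit. We show that the groups of homeomorphisms isotopic to the identity of the sphere and of the real projective plane do not have this property. The witness is a compact metrizable flow that makes sense on every closed surface $X$: its points are the connected chains of subcontinua that grow from a point to all of $X$. We prove that this flow is minimal and that all its orbits are meager. The second assertion rests on a comparison of winding numbers: inside a long strip with small cells we choose two spiraling bands of opposite orientation, with so many turns that no homeomorphism close to the identity carries a chain growing along one band to a chain growing along the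 other.
\end{abstract}

\section{Introduction}

Let $G$ be a Polish group. A \emph{$G$-flow} is a continuous action of $G$ on a nonempty compact Hausdorff space. It is \emph{minimal} if every orbit is dense. The group $G$ has the \emph{generic point property} if every minimal $G$-flow has a comeager orbit. The property says that each minimal flow is, up to a meager set, a single orbit. This orbit is then unique, since two comeager subsets of a nonempty compact Hausdorff space intersect.

By a closed surface we mean a compact connected surface without boundary. For a closed surface $X$ let $\mathrm{Homeo}(X)$ be the Polish group of its homeomorphisms, with the compact-open topology, and let $\mathrm{Homeo}_0(X)$ be the subgroup of homeomorphisms isotopic to the identity; by a standard fact it is closed, hence Polish. It is known that $\mathrm{Homeo}_0(X)$ always has a non-metrizable minimal flow, and that it does not have the generic point property if $X$ is neither the sphere nor the projective plane. The question, posed in \cite{Q}, is what happens for these two surfaces. We answer it by an argument that treats all closed surfaces alike and uses neither of the two facts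 just quoted.

\subsection*{Which flow to look at}

The simplest minimal flow of $\mathrm{Homeo}_0(X)$ is $X$ itself, but the action on $X$ is transitive, so there is only one orbit. To find a flow with small orbits one has to attach more information to a point $p$. We record a way in which $\{p\}$ can grow continuously, through connected compact sets, until it fills $X$. Let $K(Y)$ denote the space of nonempty compact subsets of a compact metric space $Y$, with the Hausdorff distance $d_H$; it is again a compact metric space.

\begin{definition}\label{def:M}
$M(X)$ is the set of all $c\in K(K(X))$ such that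
\begin{enumerate}
\item[(a)] every member of $c$ is connected;
\item[(b)] $c$ is linearly ordered by inclusion;
\item[(c)] $c$ is a connected subset of $K(X)$;
\item[(d)] $c$ contains $X$ and a singleton.
\end{enumerate}
\end{definition}

For example, the closed balls $\{x:d(x,p)\le r\}$, $0\le r\le\mathrm{diam}\,X$, of a Riemannian metric form an element of $M(X)$. Condition (c) forbids jumps. Without it we would admit the two-element chains $\{\{p\},X\}$, which form a closed invariant set consisting of one orbit, and minimality would fail.

The same definition makes sense for the circle $\mathbb R/\mathbb Z$ and its group of orientation-preserving homeomorphisms, and there it is of no use. The chains $c_p=\{[p,p+s]:0\le s\le1\}$ of arcs growing only to the right form a closed invariant set that consists of one orbit; so the flow is not minimal, and on this part of it the action is transitive. On a surface, a growing continuum has more freedom: it can wind around its own starting point. The amount of winding is what we shall measure.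

\begin{theorem}\label{thm:main}
Let $X$ be a closed connected surface, for instance $S^2$ or $\mathbb{RP}^2$.
\begin{enumerate}
\item[(1)] $M(X)$ is a minimal $\mathrm{Homeo}_0(X)$-flow.
\item[(2)] There is one neighborhood $U$ of the identity in $\mathrm{Homeo}(X)$ such that $U\cdot c$ is nowhere dense in $M(X)$ for every $c\in M(X)$. Hence every $\mathrm{Homeo}(X)$-orbit in $M(X)$ is meager.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For every closed connected surface $X$ the group $\mathrm{Homeo}_0(X)$ does not have the generic point property. In particular, neither $\mathrm{Homeo}_0(S^2)$ nor $\mathrm{Homeo}_0(\mathbb{RP}^2)$ has the generic point property.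
\end{corollary}

\begin{proof}
Every $\mathrm{Homeo}_0(X)$-orbit in the minimal flow $M(X)$ lies in a $\mathrm{Homeo}(X)$-orbit, so it is meager. By the Baire category theorem a meager subset of the nonempty compact space $M(X)$ is not comeager.
\end{proof}

\subsection*{Outline}

In Section~\ref{sec:flow} we show that an element of $M(X)$ is an increasing path in $K(X)$, and that a growing continuum that starts outside a closed set has not yet entered the interior of this set when it first meets it. In Section~\ref{sec:strips} we describe chains by \emph{strips}: long thin discs $R$, cut into small cells, along which the continuum grows from the first cell to the last. The corresponding open sets $V(R)$ are met by every orbit, and every nonempty open set contains one of them; this is minimality. In Section~\ref{sec:meager} we place inside a given strip $R$ two thinner strips $R^+$ and $R^-$ that wind around their start $n$ times, in opposite directions, before following $R$ to its end. If $Uc$ were dense in $V(R)$, then a homeomorphism $h$ close to the identity would carry a chain in $V(R^-)$ to a chain in $V(R^+)$. Comparing winding numbers shows that this is impossible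 if $n$ is large enough in terms of $R$. Section~\ref{sec:other} extends the result to other groups.

\medskip
Throughout, $X$ is a closed connected surface with a fixed smooth structure, and $d$ is the distance of a Riemannian metric on $X$; thus all balls are connected. ``Disc'' is meant topologically: an open disc in $X$ is an open subset homeomorphic to $\mathbb R^2$.

\section{The flow of growing continua}\label{sec:flow}

\begin{lemma}
$M(X)$ is a nonempty compact metrizable space, and $\mathrm{Homeo}(X)$ acts on it continuously. Each $c\in M(X)$ contains exactly one singleton $\{p_c\}$, the point $p_c$ lies in every member of $c$, and $c\mapsto p_c$ is continuous and equivariant.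
\end{lemma}

\begin{proof}
We gave an element above: closed balls are connected and increase with $r$, and they depend continuously on $r$ because, for $r<r'$, every point at distance $\le r'$ from $p$ is at distance $\le r'-r$ from the closed $r$-ball, by following a shortest path. For compactness we show that $M(X)$ is closed in $K(K(X))$. Let $c_n\to c$ with $c_n\in M(X)$. Hausdorff limits of connected compact sets are connected; used in $K(X)$ this gives (a) for $c$, and used in $K(K(X))$ it gives (c). If $A,B\in c$, choose $A_n,B_n\in c_n$ with $A_n\to A$ and $B_n\to B$. Infinitely often $A_n\subset B_n$, or infinitely often $B_n\subset A_n$, and the inclusion passes to the limit; this is (b). Finally $X\in c$, and a limit point of the singletons in $c_n$ is a singleton in $c$; this is (d).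

A continuous action on a compact metric space $Y$ induces a continuous action on $K(Y)$. Applying this twice, $\mathrm{Homeo}(X)$ acts continuously on $K(K(X))$, and it preserves $M(X)$.

By (b) every member of $c$ is comparable with a singleton $\{p\}\in c$, hence contains $p$. So the singleton is unique. If $c_n\to c$, then any limit point $q$ of $(p_{c_n})$ satisfies $\{q\}\in c$, so $q=p_c$; this is continuity. Equivariance is clear from uniqueness.
\end{proof}

The next lemma justifies the word ``growing''.

\begin{lemma}\label{lem:param}
Every $c\in M(X)$ can be written as $c=\{C_t:0\le t\le1\}$, where $t\mapsto C_t\in K(X)$ is continuous and strictly increasing, $C_0=\{p_c\}$ and $C_1=X$.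
\end{lemma}

\begin{proof}
We first construct a continuous $\omega:K(X)\to\mathbb R$ that is strictly monotone: $A\subsetneq B$ implies $\omega(A)<\omega(B)$. Let $(x_j)$ be a dense sequence in $X$ and let $f_1,f_2,\dots$ enumerate the functions $x\mapsto\max(0,\frac1m-d(x,x_j))$ with $j,m\ge1$. Put $\omega(A)=\sum_l2^{-l}\max_Af_l$. Each $A\mapsto\max_Af_l$ is continuous with values in $[0,1]$, so $\omega$ is continuous, and it is monotone. If $A\subset B$ and $b\in B\setminus A$, let $r=d(b,A)>0$, choose $m>2/r$ and $x_j$ with $d(b,x_j)<\frac1{2m}$. The corresponding function is positive at $b$ and vanishes on $A$, because $d(x,x_j)\ge r-\frac1{2m}>\frac1m$ for $x\in A$. So $\omega(A)<\omega(B)$.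

Distinct members of $c$ are comparable, so $\omega$ is injective on the compact connected set $c$. Hence $\omega|_c$ is an order-preserving homeomorphism onto a compact interval with endpoints $\omega(\{p_c\})<\omega(X)$. Rescale the interval to $[0,1]$ and take the inverse.
\end{proof}

\begin{lemma}[First contact]\label{lem:hit}
Let $F\subset X$ be closed and nonempty, and let $c\in M(X)$. There is a least member $c(F)$ of $c$ meeting $F$. If $p_c\notin F$, then $c(F)\subset\overline{X\setminus F}$, that is, $c(F)\cap\mathrm{int}\,F=\emptyset$.
\end{lemma}

\begin{proof}
Write $c=\{C_t\}$ as in Lemma~\ref{lem:param}. The set of $t$ with $C_t\cap F\neq\emptyset$ is closed and contains $1$. Let $\tau$ be its minimum and $c(F)=C_\tau$. If $p_c\notin F$, then $\tau>0$, and $C_\tau$ is the limit of the sets $C_t\subset X\setminus F$ as $t\uparrow\tau$. So every point of $C_\tau$ is a limit of points of $X\setminus F$.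
\end{proof}

Apart from the choice of a fine subdivision of $c$ in Lemma~\ref{lem:base}, this is the only way in which we shall use condition (c). Note also that $F\supset F'$ implies $c(F)\subset c(F')$.

\section{Strips and minimality}\label{sec:strips}

\subsection{Chains that follow a strip}

A \emph{strip} is a set $R\subset X$ with a homeomorphism $\varphi:R\to[0,N]\times[0,1]$, where $N\ge2$ is an integer. We write $(u,v)$ for the coordinates in $[0,N]\times[0,1]$. The \emph{cells} of $R$ are $R_i=\varphi^{-1}([i-1,i]\times[0,1])$, $1\le i\le N$. By invariance of domain, topological interiors in $X$ are computed in the coordinates: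
\[
\mathrm{int}\,R=\varphi^{-1}\bigl((0,N)\times(0,1)\bigr),\qquad \mathrm{int}\,R_i=\varphi^{-1}\bigl((i-1,i)\times(0,1)\bigr).
\]
Put
\[
V(R)=\{c\in M(X):\ p_c\in\mathrm{int}\,R_1\ \text{ and some } C\in c \text{ satisfies } C\subset\mathrm{int}\,R,\ C\cap\mathrm{int}\,R_N\ne\emptyset\}.
\]
Such a $C$ is called a \emph{witness} for $c\in V(R)$. So $c\in V(R)$ means that the continuum, growing from a point of the first cell, reaches the last cell before it leaves the strip. The set $V(R)$ is open: $c\mapsto p_c$ is continuous, the conditions on $C$ define an open subset of $K(X)$, and the $c$ that meet a given open subset of $K(X)$ form an open set. A witness contains $p_c$ and is connected, so the first coordinate takes on it all values between one in $(0,1)$ and one in $(N-1,N)$; thus \emph{a witness meets every cell}.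

\subsection{Every orbit meets every $V(R)$}

\begin{lemma}\label{lem:homog}
Let $\Sigma\subset X$ be open and connected. The group generated by the time-one maps of smooth vector fields with compact support in $\Sigma$ acts transitively on $\Sigma$. Its elements are diffeomorphisms of $X$, equal to the identity outside a compact subset of $\Sigma$ and isotopic to the identity.
\end{lemma}

\begin{proof}
Given $y\in\Sigma$, choose two such fields $\zeta_1,\zeta_2$ that are linearly independent at $y$, and let $\zeta_i^s$ be the time-$s$ map of $\zeta_i$, which is the time-one map of $s\zeta_i$. The map $(s,s')\mapsto\zeta_1^{s}\zeta_2^{s'}(y)$ has invertible derivative at $(0,0)$, so the orbit of $y$ contains a neighborhood of $y$. Orbits are therefore open, and $\Sigma$ is connected. The isotopies are $(\zeta^s)_{0\le s\le1}$ and their compositions.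
\end{proof}

All that minimality requires of a group $H$ acting on $X$ is the following local transitivity.
\begin{enumerate}
\item[(L)] \emph{For every open disc $O\subset X$, every $x\in O$ and all $y,y'\in O\setminus\{x\}$ there is $g\in H$ with $g(O)=O$, $gx=x$ and $gy=y'$.}
\end{enumerate}
The group $\mathrm{Homeo}_0(X)$ satisfies (L): apply Lemma~\ref{lem:homog} to $\Sigma=O\setminus\{x\}$.

\begin{lemma}\label{lem:reach}
Let $H$ be a group acting on $X$ by homeomorphisms and satisfying \textup{(L)}. For every strip $R$ and every $c\in M(X)$ there is $g\in H$ with $gc\in V(R)$. In particular, $V(R)\ne\emptyset$.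
\end{lemma}

\begin{proof}
First, $H$ is transitive on $X$. If $O$ is an open disc containing $y$, then by (L) the orbit of $y$ contains $O\setminus\{x\}$ for every $x\in O\setminus\{y\}$; using two choices of $x$ we see that it contains $O$. So orbits are open, and $X$ is connected.

Hence, replacing $c$ by a translate, we may assume that $p=p_c\in\mathrm{int}\,R_1$. Let $B\subset\mathrm{int}\,R_1$ be a closed disc that is a neighborhood of $p$, with $\overline{\mathrm{int}\,B}=B$, and let $C=c(X\setminus\mathrm{int}\,B)$ be the member of $c$ at the moment it reaches the boundary of $B$. By Lemma~\ref{lem:hit}, $C\subset\overline{\mathrm{int}\,B}=B$, and $C$ contains a point $y\in B\setminus\mathrm{int}\,B$; so $y\ne p$. Apply (L) to the open disc $\mathrm{int}\,R$ to get $g\in H$ with $g(\mathrm{int}\,R)=\mathrm{int}\,R$, $gp=p$ and $gy\in\mathrm{int}\,R_N$. Then $p_{gc}=p\in\mathrm{int}\,R_1$, and $gC\subset\mathrm{int}\,R$ meets $\mathrm{int}\,R_N$, so $gC$ is a witness for $gc\in V(R)$.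
\end{proof}

\subsection{Every nonempty open set contains some $V(R)$}

\begin{lemma}\label{lem:base}
For every nonempty open $W\subset M(X)$ and $\eta>0$ there is a strip $R$ with $V(R)\subset W$, all of whose cells have diameter $<\eta$, and such that every point of $X$ is at distance $<\eta$ from $R$.
\end{lemma}

The idea is to approximate a chain $c\in W$ by the initial pieces of an arc: a subarc that stays close to a member of $c$ and comes close to each of its points is Hausdorff-close to it. A thin neighborhood of this arc is the strip.

\begin{proof}
Pick $c\in W$ and $0<\delta<\eta/2$ such that every $c'\in M(X)$ at Hausdorff distance $\le8\delta$ from $c$ lies in $W$. Write $p=p_c$. By Lemma~\ref{lem:param} and uniform continuity there are members $\{p\}=C_0\subsetneq C_1\subsetneq\dots\subsetneq C_k=X$ of $c$ such that $d_H(C_i,C_{i+1})\le\delta$ and every member of $c$ is within $\delta$ of some $C_i$.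

\emph{A good arc.} Let $O_i=\{x:d(x,C_i)<\delta\}$. These sets are open and increasing, and they are connected, being unions of the connected set $C_i$ and of balls centered on it. Let $A_i\subset C_i$ be finite such that every point of $C_i$ is at distance $<\delta$ from $A_i$; so $A_0=\{p\}$. We construct a smooth embedded arc $\alpha:[0,1]\to X$ and $0<\theta_0\le\dots\le\theta_k=1$ with
\[
\alpha(0)=p,\qquad \alpha[0,\theta_i]\subset O_i,\qquad A_i\subset\alpha[0,\theta_i]\qquad(0\le i\le k).
\]
Start with a short smooth arc from $p$ in $O_0$; it contains $A_0$. Now let $\alpha'\subset O_i$ be an embedded smooth arc starting at $p$, already constructed, and let $x\in A_i\setminus\alpha'$. We prolong $\alpha'$ inside $O_i$ to an arc ending at $x$.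

First, $O_i\setminus\alpha'$ is connected. Indeed $\alpha'$ has an open tubular neighborhood $V\subset O_i$ such that $V\setminus\alpha'$ is connected. If $O_i\setminus\alpha'=P\sqcup Q$ with $P,Q$ open, nonempty and $V\setminus\alpha'\subset P$, then $P\cup V$ and $Q$ are disjoint nonempty open sets covering $O_i$, a contradiction. (In dimension one this step can fail; compare the circle in the introduction.)

Next, prolong $\alpha'$ by a short arc $\beta_0\subset O_i$ to a smooth embedded arc $\alpha'\cup\beta_0$ ending at some $z'\in O_i\setminus\alpha'$. By Lemma~\ref{lem:homog} there is a diffeomorphism $g$, equal to the identity outside a compact subset of $O_i\setminus\alpha'$, with $gz'=x$. Then $g(\alpha'\cup\beta_0)=\alpha'\cup g(\beta_0)$ is a smooth embedded arc in $O_i$ that prolongs $\alpha'$ and ends at $x$.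

Do this successively for the points of $A_i$ not yet reached, then pass from $O_i$ to $O_{i+1}\supset O_i$. At the end parametrize the arc regularly by $[0,1]$. Clearly
\begin{equation}\label{eq:arc}
d_H(\alpha[0,\theta_i],C_i)\le\delta\qquad(0\le i\le k).
\end{equation}

\emph{Thickening.} Extend $\alpha$ to a smooth embedded arc on $[-s_0,1+s_0]$ for some $s_0>0$. Let $s=\frac1{2N}$, where $N\ge2$ is so large that $s\le s_0$, and take a thin tubular neighborhood $\tau:[-s,1+s]\times[-\epsilon,\epsilon]\to X$ with $\tau(t,0)=\alpha(t)$. Its image $R$ is a strip with
\[
\varphi(\tau(t,r))=\Bigl(N\,\frac{t+s}{1+2s},\ \frac{r+\epsilon}{2\epsilon}\Bigr).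
\]
If $N$ is large and then $\epsilon$ is small, all cells have diameter $<\delta$. The first coordinate of $\varphi\circ\alpha$ is increasing. It equals $\frac{Ns}{1+2s}\in(0,1)$ at $\alpha(0)$ and $N-\frac{Ns}{1+2s}\in(N-1,N)$ at $\alpha(1)$. Every point of $X=C_k$ is at distance $<\delta$ from $A_k\subset\alpha[0,1]\subset R$.

\emph{$V(R)\subset W$.} Let $c'\in V(R)$ with witness $C$, and let $p'=p_{c'}$. We find members of $c'$ close to the $C_i$. Let $j_i$ be the least index with $\alpha(\theta_i)\in R_{j_i}$; it is non-decreasing in $i$. If $j_i=1$ put $C_i'=\{p'\}$. If $j_i\ge2$ let $F_i=R_{j_i}\cup\dots\cup R_N$, which does not contain $p'$, and put $C_i'=c'(F_i)$. In the latter case $C$ meets $F_i$, so $C_i'\subset C\subset\mathrm{int}\,R$, and Lemma~\ref{lem:hit} gives $C_i'\subset\varphi^{-1}((0,j_i-1]\times(0,1))$. Since $C_i'$ is connected, contains $p'\in R_1$ and meets $F_i$, it meets $R_1,\dots,R_{j_i}$. So in both cases $C_i'$ is contained in $R_1\cup\dots\cup R_{j_i}$ and meets each of these cells. The same holds for $\alpha[0,\theta_i]$. As cells have diameter $<\delta$, we get $d_H(C_i',\alpha[0,\theta_i])\le\delta$, and with \eqref{eq:arc}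
\[
d_H(C_i',C_i)\le2\delta,\qquad d_H(C_i',C_{i+1}')\le5\delta .
\]
The sets $F_i$ decrease with $i$, so the $C_i'$ increase.

Let $D\in c'$. If $D\subset C_0'$, then $d_H(D,C_0)\le d_H(C_0',\{p\})\le2\delta$. If $C_i'\subset D\subset C_{i+1}'$, then $d_H(D,C_i)\le5\delta+2\delta=7\delta$. If $D\supset C_k'$, then $d_H(D,X)\le d_H(C_k',X)\le2\delta$. Conversely, every member of $c$ is within $\delta$ of some $C_i$, hence within $3\delta$ of $C_i'$. So $c'$ is at distance $\le8\delta$ from $c$, and $c'\in W$.
\end{proof}

\begin{proposition}\label{prop:minimal}
If $H$ acts on $X$ by homeomorphisms and satisfies \textup{(L)}, then every $H$-orbit in $M(X)$ is dense. In particular, $M(X)$ is a minimal $\mathrm{Homeo}_0(X)$-flow.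
\end{proposition}

\begin{proof}
Every nonempty open set contains some $V(R)$ by Lemma~\ref{lem:base}, and every orbit meets $V(R)$ by Lemma~\ref{lem:reach}.
\end{proof}

This proves part (1) of Theorem~\ref{thm:main}.

\section{All orbits are meager}\label{sec:meager}

We now prove part (2). By minimality, any given chain is carried into any given $V(R)$ by some homeomorphism, so no obstruction can hold for all group elements at once. We therefore work with a small neighborhood $U$ of the identity; countably many translates of it cover the group.

\subsection{Small displacement at large scale}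

For a path $\gamma$ in $\mathbb R^2$ that avoids a point $a$, let $\mathrm{turn}(\gamma,a)$ be $\frac1{2\pi}$ times the variation of $\arg(\gamma-a)$ along $\gamma$. For a loop this is the winding number. A homeomorphism that moves points by less than $0.01$ can do anything at smaller scales. For instance, let $\gamma$ start at a point other than $a$ of the open disc of radius $0.004$ about $a$, and end outside this disc. A homeomorphism that rotates each circle about $a$ in the disc by an angle depending on its radius, and is the identity outside, can change $\mathrm{turn}(\gamma,a)$ by as many full turns as we like. The next lemma says that this is impossible if both ends of $\gamma$ are far from $a$, no matter how close to $a$ the path comes in between.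

\begin{lemma}\label{lem:angle}
Let $D=\{z\in\mathbb R^2:|z|\le1.1\}$ and let $h:D\to\mathbb R^2$ be continuous and injective with $|hz-z|<0.01$ for all $z\in D$. Let $|a|<0.02$ and let $\gamma$ be a path in $\{|z|\le1.02\}\setminus\{a\}$ whose endpoints have norm at least $0.4$. Then
\[
|\mathrm{turn}(\gamma,a)-\mathrm{turn}(h\gamma,ha)|<\tfrac12 .
\]
\end{lemma}

\begin{proof}
For all $z\in D$ we have $|(hz-ha)-(z-a)|<0.02$. On $\partial D$ this is less than $|z-a|$, so the loop $h\,\partial D$ winds once around $ha$. A loop $\Gamma\subset D\setminus\{a\}$ with winding number $k$ about $a$ is freely homotopic in $D\setminus\{a\}$ to $\partial D$ run through $k$ times. Applying the injective map $h$, we get that $h\Gamma$ is freely homotopic in $\mathbb R^2\setminus\{ha\}$ to $h\,\partial D$ run through $k$ times. Hence $\mathrm{turn}(h\Gamma,ha)=\mathrm{turn}(\Gamma,a)$.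

Apply this to the loop $\Gamma$ formed by $\gamma$ and a path $\omega$ in the annulus $\{0.4\le|z|\le1.02\}$ leading from the end of $\gamma$ back to its start. Along $\omega$ we have $|z-a|>0.38$, so the complex quotient $(hz-ha)/(z-a)$ stays in the disc of radius $0.02/0.38<1$ about $1$, and its argument varies by less than $\pi$. Thus $\mathrm{turn}(\omega,a)$ and $\mathrm{turn}(h\omega,ha)$ differ by less than $\frac12$, and so do the turns of $\gamma$ and $h\gamma$.
\end{proof}

\subsection{The simplest case: one turn in a straight strip}\label{sec:toy}

Before the general argument we show the mechanism in the plane. Let $w=10^{-3}$ and consider the straight strip $P=[-w,2]\times[-w,w]$. The polygonal arc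
\[
(0,0)\to(0.8,0)\to(0.8,\tfrac w2)\to(-\tfrac w2,\tfrac w2)\to(-\tfrac w2,-\tfrac w2)\to(1.9,-\tfrac w2)
\]
goes out, comes back, makes a counterclockwise turn around its start and then leaves. Let $P^+\subset P$ be its closed $\frac w{16}$-neighborhood in the sup norm, let $P^-$ be the reflection of $P^+$ in the horizontal axis, and let $\Delta=[-\frac w{16},\frac w{16}]^2$ be the start square, common to both. We claim:

\begin{quote}\emph{There are no $h$ as in Lemma~\ref{lem:angle} and no path $\gamma:[0,1]\to P^-\cap\{|z|\le1.02\}$ such that $a=\gamma(0)$ and $ha$ lie in $\mathrm{int}\,\Delta$, $|\gamma(1)|=1$ and $h\gamma\subset P^+$.}\end{quote}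

So growth along $P^-$ cannot be transformed into growth along $P^+$ by such an $h$, although both bands lie in the strip $P$, whose width $0.002$ is smaller than the allowed displacement. To see this, suppose that $h$ and $\gamma$ exist. The band $P^-\setminus\Delta$ is contractible, so $\frac1{2\pi}\arg(z-a)$ has a continuous branch $\beta^-$ on it. The strip $P$ is so thin that at its points of norm $\ge0.4$, which have first coordinate $>0.39$, the direction from $a$ differs from the horizontal one by less than $0.01$ turns. So at such points $\beta^-$ is within $0.01$ of an integer. We normalize this integer to be $0$ on the outgoing first pass. It is still $0$ on the pass coming back. Then the band goes around $a$ clockwise, and the integer is $-1$ on the last pass. In the same way a branch $\beta^+$ of $\frac1{2\pi}\arg(z-ha)$ on $P^+\setminus\Delta$ is, at points of norm $\ge0.4$, within $0.01$ of $0$ on the first two passes and of $+1$ on the last. Since $|\gamma(1)|=1$ and $|h\gamma(1)|>0.99$, both endpoints are on the last passes.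

Let $t^-$ be the last time with $\gamma(t)\in\Delta$ and $t^+$ the last time with $h\gamma(t)\in\Delta$. Suppose $t^-\ge t^+$. After $t^-$ the path $\gamma$ has to go through the first pass of $P^-$, so there is $t_*>t^-$ with $\gamma(t_*)\in\{\frac12\}\times[-\frac w{16},\frac w{16}]$. From $t_*$ on, $\gamma$ turns about $a$ by $-1$, up to $0.02$. On the other hand $h\gamma$ does not meet $\Delta$ after $t_*$, and $|h\gamma(t_*)|>0.48$; so from $t_*$ on, $h\gamma$ turns about $ha$ by $0$ or $+1$, up to $0.02$. By Lemma~\ref{lem:angle} the two numbers differ by less than $\frac12$, a contradiction. If $t^+\ge t^-$, choose $t_*>t^+$ such that $h\gamma(t_*)$ is on the segment just used. Then from $t_*$ on, $h\gamma$ turns by $+1$ and $\gamma$ by $0$ or $-1$, up to $0.02$; again a contradiction.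

Two points should be noted. We cannot prevent $\gamma$ and $h\gamma$ from leaving $\Delta$ for the last time at different moments; at the later one, one path has its whole spiral before it, and the other has a part of a spiral of the \emph{opposite} orientation, which cannot compensate. And we can only compare the turns starting from a time when $\gamma$ is at distance of order one from the start, which is why the bands have a first pass that runs straight out to such a distance before turning.

In general two things are different. The strip $R$ supplied by Lemma~\ref{lem:base} is not straight: it may itself wind around its start, forward and backward, many times. The contribution of this winding is bounded by a constant that depends only on $R$, and we overcome it by taking the number $n$ of turns large compared with this constant. And a member of a chain need not contain any path; we shall pass to an open neighborhood.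

\subsection{The neighborhood $U$ and the geometry of $R$}\label{sec:geom}

By compactness choose finitely many charts $\psi_i:O_i\to\mathbb R^2$, homeomorphisms of open sets $O_i\subset X$ onto $\mathbb R^2$, such that the sets $\psi_i^{-1}\{|z|<0.01\}$ cover $X$. Choose $\varepsilon_0>0$ such that for all $i$: if $x\in\psi_i^{-1}\{|z|\le3\}$ and $d(x,x')<\varepsilon_0$, then $x'\in O_i$ and $|\psi_i(x)-\psi_i(x')|<0.01$. Let
\[
U=\bigl\{g\in\mathrm{Homeo}(X):\ \sup_xd(gx,x)<\varepsilon_0/2\bigr\}.
\]
If $g_1,g_2\in U$ and $h=g_2g_1^{-1}$, then $\sup_xd(hx,x)<\varepsilon_0$.

\emph{Suppose, for contradiction, that for some $c\in M(X)$ the closure of $Uc$ contains a nonempty open set $W\subset M(X)$.} By Lemma~\ref{lem:base} take a strip $(R,\varphi)$ with $V(R)\subset W$, cells of diameter $<\varepsilon_0$, and every point of $X$ at distance $<\varepsilon_0$ from $R$. Choose $i$ such that $R_1$ meets $\psi_i^{-1}\{|z|<0.01\}$. From now on we identify $O_i$ with $\mathbb R^2$ by $\psi_i$.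

A cell that meets $\{|z|\le2.9\}$ lies in $\{|z|<2.91\}$ and has Euclidean diameter $<0.01$. We use this repeatedly. First, $R_1\subset\{|z|<0.02\}$. Some point of $R$ is within $0.01$ of a point of norm $2$, so its cell misses $\{|z|\le1.02\}$. We now mark how far $R$ has come when it reaches the radii $\frac12$, $0.9$ and $1.02$.
\begin{itemize}
\item Let $L$ be maximal such that $R_1,\dots,R_L$ all meet $\{|z|\le1.02\}$. Then $L<N$ and $R_{L+1}\cap\{|z|\le1.02\}=\emptyset$. Put $T=R_1\cup\dots\cup R_L$, a closed disc in $\{|z|<1.03\}$.
\item Let $m$ be maximal such that $S:=R_1\cup\dots\cup R_m\subset\{|z|<0.9\}$. The cell $R_L$ meets $R_{L+1}$, so it contains a point of norm $>1.02$; thus $m<L$. The cell $R_{m+1}$ contains a point of norm $\ge0.9$, so it lies in $\{|z|>0.89\}$. As $R_m$ meets $R_{m+1}$, we get $R_m\subset\{|z|>0.88\}$.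
\item The set $S$ is connected, so some cell $R_e$ with $e\le m$ contains a point of norm $\frac12$. Then $R_e\subset\{0.49<|z|<0.51\}$, and therefore $1<e<m$.
\end{itemize}
So $2\le e<m<L<N$, in particular $m\ge3$.

\emph{Orientation.} Let $f=\varphi^{-1}:[0,L]\times[0,1]\to\mathbb R^2$, an embedding. Let $\mu$ be the boundary of $[\frac14,\frac34]^2$ run through counterclockwise, and let $w\in(\frac14,\frac34)^2$. The winding number of $f\mu$ about $f(w)$ is locally constant in $w$, hence a constant $\sigma$. Moreover $\sigma=\pm1$. Indeed, $f((0,1)^2)$ is open in the plane and contains a small round disc about $f(w)$, whose boundary circle is freely homotopic in $f((0,1)^2)\setminus\{f(w)\}$ to some power $(f\mu)^k$, because the fundamental group of $(0,1)^2\setminus\{w\}$ is generated by $\mu$; so $1=k\sigma$. Every loop $\lambda$ in $([0,L]\times[0,1])\setminus\{w\}$ is freely homotopic there to a power of $\mu$, so the winding number of $f\lambda$ about $f(w)$ is $\sigma$ times that of $\lambda$ about $w$. Composing $\varphi$ with $(u,v)\mapsto(u,1-v)$ changes $\sigma$ to $-\sigma$ and changes neither the cells nor $V(R)$. So we may assume that $\sigma=1$: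
\begin{equation}\label{eq:orient}
f \text{ preserves winding numbers of loops in }[0,L]\times[0,1]\text{ about points of }(\tfrac14,\tfrac34)^2 .
\end{equation}

\emph{The winding of $R$ itself.} Let $Q_0=\varphi^{-1}([\frac14,\frac34]^2)\subset R_1$ and $T_1=R_2\cup\dots\cup R_L$. These are disjoint closed discs. The map $(x,a)\mapsto(x-a)/|x-a|$ on the contractible compact space $T_1\times Q_0$ lifts to a continuous, hence bounded, choice of $\frac1{2\pi}\arg(x-a)$. So there are an integer $M_0\ge0$ and, for each $a\in Q_0$, a continuous branch $\alpha_a:T_1\to\mathbb R$ of $\frac1{2\pi}\arg(x-a)$ with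
\begin{equation}\label{eq:M0}
|\alpha_a(x)-\alpha_a(x')|\le M_0\qquad(a\in Q_0,\ x,x'\in T_1).
\end{equation}
The constant $M_0$ depends only on $R$ and the chart. \emph{Now fix an integer $n>2M_0+1$.}

\subsection{Two spirals}\label{sec:spirals}

We place in $R$ two thin bands $R^+$ and $R^-$ that start in the middle of the first cell, run $n$ times between the first cell and $R_m$, turning around their start in opposite directions, and then follow $R$ to its last cell. Put
\[
l_k=s_k=\tfrac12-\tfrac k{2n+2},\qquad h_k=\tfrac12+\tfrac k{2n+2}\quad(0\le k\le n),\qquad r_k=m-1+\tfrac{k+1}{n+2}\quad(0\le k<n).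
\]
Let $\xi^+$ be the polygonal arc in $[0,N]\times[0,1]$ that starts at $(s_0,l_0)=(\frac12,\frac12)$, runs for $k=0,\dots,n-1$ through
\[
(s_k,l_k)\to(r_k,l_k)\to(r_k,h_{k+1})\to(s_{k+1},h_{k+1})\to(s_{k+1},l_{k+1}),
\]
and finally goes $(s_n,l_n)\to(N-\frac12,l_n)$; see Figure~\ref{fig:spiral}. It makes $n$ outward counterclockwise turns around its start inside $\varphi(S)$ and then leaves. Let $\xi^-$ be its reflection under $v\mapsto1-v$. The horizontal segments of $\xi^\pm$, and their thickenings below, are called \emph{passes}; the first pass is at height $l_0=\frac12$, and the last one ends in the last cell.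

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) rectangle (13,3);
\foreach \x in {3,6,9,10.5} \draw[dashed,gray] (\x,0)--(\x,3);
\node[below] at (0,0) {\small $0$};
\node[below] at (3,0) {\small $1$};
\node[below] at (6,0) {\small $m-1$};
\node[below] at (9,0) {\small $m$};
\node[below] at (10.5,0) {\small $L$};
\node[below] at (13,0) {\small $N$};
\draw[thick] (1.5,1.5)--(6.75,1.5)--(6.75,2)--(1,2)--(1,1)--(7.5,1)--(7.5,2.5)--(0.5,2.5)--(0.5,0.5)--(12.2,0.5);
\fill (1.5,1.5) circle (2pt);
\draw[line width=1.6pt] (4.5,1.37)--(4.5,1.63);
\node[below] at (4.5,1.48) {\small $I$};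
\node at (5.6,1.75) {\small $\Gamma_0^+$};
\node at (8.0,1.7) {\small $\Gamma_1^+$};
\node at (9.75,0.78) {\small $\Gamma_2^+$};
\draw[->] (2.3,0.5)--(2.4,0.5);
\draw[->] (2.3,1)--(2.4,1);
\draw[->] (2.4,2)--(2.3,2);
\draw[->] (2.4,2.5)--(2.3,2.5);
\end{tikzpicture}
\caption{The spiral $\xi^+$ for $n=2$ in the coordinates $(u,v)$ of the strip $R$ (horizontal scale distorted). It starts at the dot in the first cell, makes two counterclockwise turns around it between the first cell and the column $m-1<u<m$, and then runs to the last cell. The sets $\Gamma_0^+,\Gamma_1^+,\Gamma_2^+$ correspond to the parts of the thickened spiral with $1\le u\le L$, and $I$ to a cross-section of the first pass.}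
\label{fig:spiral}
\end{figure}

\emph{Non-consecutive segments of $\xi^+$ have sup-norm distance at least $\frac1{2n+2}$.} The heights $l_k$, $h_{k+1}$ of the horizontal segments are pairwise at least $\frac1{2n+2}$ apart, and so are the abscissas $r_k$, $s_{k+1}$ of the vertical ones (note $\frac1{n+2}\ge\frac1{2n+2}$, and $s_{k+1}<\frac12$ while $r_k>2$). It remains to compare a vertical with a horizontal segment. Consider first the vertical segment $\{r_k\}\times[l_k,h_{k+1}]$. A horizontal segment at height $l_j$ or $h_{j+1}$ with $j<k$ ends on the right at $r_j\le r_k-\frac1{n+2}$. If $j>k$, its height is outside $[l_k,h_{k+1}]$ by at least $\frac1{2n+2}$. For $j=k$ the segments are consecutive. Now consider $\{s_{k+1}\}\times[l_{k+1},h_{k+1}]$. The horizontal segments at heights $l_j$ and $h_j$ with $j<k+1$ start on the left at $s_j\ge s_{k+1}+\frac1{2n+2}$; if $j>k+1$, their height is outside $[l_{k+1},h_{k+1}]$ by at least $\frac1{2n+2}$; for $j=k+1$ the segments are consecutive.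

Fix $\rho\in(0,\frac1{8n+8})$, let $\xi_\rho^\pm$ be the closed sup-norm $\rho$-neighborhood of $\xi^\pm$, and put $R^\pm=\varphi^{-1}(\xi_\rho^\pm)$. As $l_n=s_n=\frac1{2n+2}$ and $h_n=1-\frac1{2n+2}$, we have $\xi^\pm_\rho\subset(0,N)\times(0,1)$.

\emph{$R^\pm$ is a strip.} The set $\xi_\rho^+$ is the union of the rectangles that are the $\rho$-neighborhoods of the $4n+1$ segments. Each segment has length at least $\frac1{2n+2}>2\rho$. Rectangles of non-consecutive segments are disjoint; rectangles of consecutive segments share exactly the square of side $2\rho$ about the common corner. All corners are left turns. Cut each corner square along the diagonal from the inner to the outer corner of the turn. This writes $\xi_\rho^+$ as a chain of $4n+1$ trapezoids, the first corresponding to the segment at height $l_0$ and the last to the segment at height $l_n$. The first and the last one are cut further, perpendicularly to their segments: the first at $u=\frac12+\rho$ and at $u=e-\frac12$, the last at $u=L$ and at $u=N-\frac12-\rho$. These cuts lie outside the corner squares and occur in the stated order, since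
\[
\tfrac12+\rho<1<e-\tfrac12<m-1<r_0-\rho,\qquad s_n+\rho<1<L\le N-1<N-\tfrac12-\rho .
\]
We now have a chain of $q=4n+5$ convex quadrilaterals in which consecutive ones share exactly one side, non-consecutive ones are disjoint, and the two shared sides of a quadrilateral are opposite. Map the $j$-th quadrilateral to $[j-1,j]\times[0,1]$, linearly on each side, with the left side of the band going to height $1$ and the right side to height $0$, and by coning from an interior point inside. These maps agree on the shared sides and give a homeomorphism $\xi_\rho^+\cong[0,q]\times[0,1]$. We call the first coordinate in $[0,q]$ the \emph{band coordinate}. So $R^+$ is a strip, and so is $R^-$ by reflection. We record what we need.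
\begin{enumerate}
\item[(i)] The first cell of $R^\pm$ is $\Delta=\varphi^{-1}([\frac12-\rho,\frac12+\rho]^2)$, the same for both signs, and $\Delta\subset Q_0\cap\mathrm{int}\,R_1$. The last cell is contained in $\mathrm{int}\,R_N$. Since also $R^\pm\subset\mathrm{int}\,R$, we have $V(R^\pm)\subset V(R)\subset W$. These sets are open, and nonempty by Lemma~\ref{lem:reach}.
\item[(ii)] Since $r_k+\rho<m$ for all $k<n$, the part of $\xi_\rho^\pm$ with $u\ge m$ belongs to the last pass. Hence $R^\pm\cap T$ is the initial piece of the band up to the cut at $u=L$, and
\[
Y^\pm:=(R^\pm\cap T)\setminus\Delta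
\]
is, in the band coordinates, a half-open rectangle $(1,q-2]\times[0,1]$. It is contractible.
\item[(iii)] The set $I=\varphi^{-1}(\{e-\frac12\}\times[\frac12-\rho,\frac12+\rho])$ is the cross-section at band coordinate $2$, for both signs. It is contained in $R_e$ and disjoint from $\Delta$. A path in $R^\pm\cap T$ from $\Delta$ to a point of the last pass meets $I$.
\end{enumerate}

\subsection{Turn numbers}

We now compute how much the bands turn around a point of $\Delta$, up to an error that comes from the winding of $R$.

Near $\{u=1\}$ the set $\xi^\pm_\rho$ consists of passes only. For $k<n$ let $\Gamma_k^+$ be the $\varphi^{-1}$-image of the part in $\{u\ge1\}$ of the thickened pass at height $l_k$, the thickened vertical segment at $r_k$ and the thickened pass at height $h_{k+1}$; let $\Gamma_n^+$ be the $\varphi^{-1}$-image of the part in $\{1\le u\le L\}$ of the thickened last pass. These sets are compact, connected and pairwise disjoint, and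
\[
Y^+\cap T_1=\varphi^{-1}\bigl(\xi_\rho^+\cap\{1\le u\le L\}\bigr)=\Gamma_0^+\cup\dots\cup\Gamma_n^+ .
\]
Let $\Gamma_k^-\subset Y^-\cap T_1$ be the corresponding reflected sets. By (ii) all points of $R^\pm\cap T$ outside $S$ lie in $\Gamma_n^\pm$, and $I\subset\Gamma_0^\pm$.

Let $a\in\mathrm{int}\,\Delta$, and let $\beta_a^\pm$ be a continuous branch of $\frac1{2\pi}\arg(x-a)$ on the contractible set $Y^\pm\not\ni a$. On $Y^\pm\cap T_1$ there is also the branch $\alpha_a$, and $\kappa^\pm=\beta_a^\pm-\alpha_a$ is integer valued and locally constant. So $\kappa^\pm$ is constant on each $\Gamma_k^\pm$. It counts the turns of the band not due to the strip $R$.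

\begin{lemma}\label{lem:kappa}
Normalize $\beta_a^\pm$ so that $\kappa^\pm=0$ on $\Gamma_0^\pm$. Then $\kappa^+=k$ on $\Gamma_k^+$ and $\kappa^-=-k$ on $\Gamma_k^-$.
\end{lemma}

\begin{proof}
Let $0\le k<n$. Follow $\xi^+$ from $(1,h_{k+1})$, a point of $\varphi(\Gamma_k^+)$, left, down and right to $(1,l_{k+1})$, a point of $\varphi(\Gamma_{k+1}^+)$, and close up by the segment $\{1\}\times[l_{k+1},h_{k+1}]$, whose preimage under $\varphi$ lies in $T_1$. This loop is the counterclockwise boundary of $[s_{k+1},1]\times[l_{k+1},h_{k+1}]$, which contains $\varphi(a)$ in its interior since $\rho<\frac1{2n+2}$. By \eqref{eq:orient} its image under $\varphi^{-1}$ winds $+1$ times around $a$. The image of the first part lies in $Y^+$, that of the second in $T_1$. Writing $(1,\cdot)$ also for the corresponding points of $T_1$, we get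
\[
\bigl[\beta_a^+(1,l_{k+1})-\beta_a^+(1,h_{k+1})\bigr]+\bigl[\alpha_a(1,h_{k+1})-\alpha_a(1,l_{k+1})\bigr]=1,
\]
that is, $\kappa^+$ increases by $1$ from $\Gamma_k^+$ to $\Gamma_{k+1}^+$. For $R^-$ the reflected loop winds $-1$ times.
\end{proof}

Now let $y\in\Gamma_n^\pm$ and $x\in Y^\pm\cap T_1$. Then $\kappa^\pm(y)=\pm n$ and $\kappa^\pm(x)\in\{0,\pm1,\dots,\pm n\}$, with the same sign as in $\kappa^\pm$. So \eqref{eq:M0} gives
\begin{equation}\label{eq:turns}
\begin{aligned}
\beta_a^-(y)-\beta_a^-(x)&\le M_0, &&\text{and } \le -n+M_0\ \text{ if }x\in\Gamma_0^-;\\
\beta_a^+(y)-\beta_a^+(x)&\ge -M_0, &&\text{and } \ge n-M_0\ \text{ if }x\in\Gamma_0^+.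
\end{aligned}
\end{equation}
These inequalities hold for every $a\in\mathrm{int}\,\Delta$, with the same $M_0$. They replace the values $0$ and $\pm1$ of Section~\ref{sec:toy}.

\subsection{A common path}

The closure of $Uc$ contains $W$, so $Uc$ meets the nonempty open subsets $V(R^-)$ and $V(R^+)$ of $W$. Let $g_1,g_2\in U$ with $c_1:=g_1c\in V(R^-)$ and $g_2c\in V(R^+)$, and put $h=g_2g_1^{-1}$. Then
\[
c_1\in V(R^-),\qquad hc_1\in V(R^+),\qquad |hz-z|<0.01\ \text{ for }|z|\le3 .
\]
Let $a=p_{c_1}\in\mathrm{int}\,\Delta$. Then $ha=p_{hc_1}\in\mathrm{int}\,\Delta$ as well. Since $\Delta\subset R_1$, both have norm $<0.02$.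

Consider the chain $c_1$ at the moment it reaches the unit circle. Let $B=\{|z|<1\}$ and $K=c_1(X\setminus B)$. By Lemma~\ref{lem:hit}, $K\subset\overline B=\{|z|\le1\}$, and $K$ meets $\partial B$. A witness $C_1$ for $c_1\in V(R^-)$ is a connected subset of $R$ that meets $R_1$ and $R_N$, so it meets $R_{L+1}$, which misses $\{|z|\le1.02\}\supset K$. Thus $C_1\not\subset K$. Since $c_1$ is a chain, $K\subset C_1\subset\mathrm{int}\,R^-$. Likewise $hK\in hc_1$ lies in $\{|z|<1.01\}$ and misses $R_{L+1}$, whereas a witness for $hc_1\in V(R^+)$ meets $R_{L+1}$. So $hK\subset\mathrm{int}\,R^+$.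

The connected set $K$ thus lies in the open set
\[
\mathrm{int}\,R^-\cap h^{-1}(\mathrm{int}\,R^+)\cap\{|z|<1.01\}.
\]
Let $O$ be the component of this set containing $K$. It is open in the plane and connected, hence path connected. Let $\gamma:[0,1]\to O$ be a path from $\gamma(0)=a\in K$ to a point $\gamma(1)\in K\cap\partial B$. Both $\gamma$ and $h\gamma$ are connected subsets of $R$ that meet $R_1$; they lie in $\{|z|<1.02\}$ and so miss $R_{L+1}$. Therefore they lie in $T$, and
\[
\gamma\subset R^-\cap T,\qquad h\gamma\subset R^+\cap T,\qquad|\gamma(1)|=1,\qquad|h\gamma(1)|>0.99 .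
\]
As $S\subset\{|z|<0.9\}$, neither $\gamma(1)$ nor $h\gamma(1)$ lies in $S$. So $\gamma(1)\in\Gamma_n^-$ and $h\gamma(1)\in\Gamma_n^+$.

\subsection{The contradiction}

Let
\[
t^-=\max\{t:\gamma(t)\in\Delta\},\qquad t^+=\max\{t:h\gamma(t)\in\Delta\};
\]
both exist, since $\gamma(0)=a$ and $h\gamma(0)=ha$ lie in $\Delta$. For $t>t^-$ the path $\gamma|_{[t,1]}$ lies in $Y^-$ and avoids $a$, and for $t>t^+$ the path $h\gamma|_{[t,1]}$ lies in $Y^+$ and avoids $ha$. In these cases, respectively,
\[
\begin{aligned}
\Phi(t):=\mathrm{turn}(\gamma|_{[t,1]},a)&=\beta_a^-(\gamma(1))-\beta_a^-(\gamma(t)),\\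
\Phi^h(t):=\mathrm{turn}(h\gamma|_{[t,1]},ha)&=\beta_{ha}^+(h\gamma(1))-\beta_{ha}^+(h\gamma(t)).
\end{aligned}
\]
If $t>\max(t^-,t^+)$ and $|\gamma(t)|\ge0.4$, then $|\Phi(t)-\Phi^h(t)|<\frac12$ by Lemma~\ref{lem:angle}. Points of $T$ of norm at least $0.4$ are not in $R_1$, so they lie in $T_1$; hence \eqref{eq:turns} applies to such points of $Y^\pm$.

\emph{Case $t^-\ge t^+$.} The path $\gamma|_{[t^-,1]}$ goes from $\Delta$ to $\Gamma_n^-$ in $R^-\cap T$. By (iii) there is $t_*>t^-$ with $\gamma(t_*)\in I\subset\Gamma_0^-$. As $I\subset R_e$, we have $|\gamma(t_*)|>0.49$ and $|h\gamma(t_*)|>0.48$. By \eqref{eq:turns}, $\Phi(t_*)\le-n+M_0$. Since $t_*>t^+$, \eqref{eq:turns} applied with $ha$ in place of $a$ gives $\Phi^h(t_*)\ge-M_0$. Hence $n-2M_0\le\Phi^h(t_*)-\Phi(t_*)<\frac12$, contrary to $n>2M_0+1$.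

\emph{Case $t^+\ge t^-$.} By (iii), applied to $h\gamma|_{[t^+,1]}$, there is $t_*>t^+$ with $h\gamma(t_*)\in I\subset\Gamma_0^+$. Then $|h\gamma(t_*)|>0.49$ and $|\gamma(t_*)|>0.48$. By \eqref{eq:turns}, $\Phi^h(t_*)\ge n-M_0$, and, since $t_*>t^-$, also $\Phi(t_*)\le M_0$. Again $n-2M_0<\frac12$, a contradiction.

So $Uc$ is nowhere dense for every $c\in M(X)$. The group $\mathrm{Homeo}(X)$ is separable and metrizable and $U$ is open, so $\mathrm{Homeo}(X)=\bigcup_jg_jU$ for countably many $g_j$. Hence every orbit $\mathrm{Homeo}(X)c=\bigcup_jg_j(Uc)$ is meager. This completes the proof of Theorem~\ref{thm:main}. \qed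

\begin{remark}
The order of choices matters: first $U$, then (given $W$) the strip $R$, then $M_0$, and only then the number $n$ of turns. All turns take place inside the fixed strip $R$, so that $V(R^\pm)\subset V(R)\subset W$ no matter how large $n$ is.
\end{remark}

\section{Other groups}\label{sec:other}

The meagerness of orbits holds for the full group $\mathrm{Homeo}(X)$, and minimality only needed (L). So the result extends to smaller groups. Recall that the universal minimal flow of a topological group $H$ is a minimal $H$-flow that admits a factor map, that is, a continuous equivariant surjection, onto every minimal $H$-flow.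

\begin{theorem}\label{thm:H}
Let $X$ be a closed connected surface and let $H$ be a Polish group acting continuously on $X$ such that \textup{(L)} holds. Then $M(X)$ is a minimal $H$-flow all of whose orbits are meager. So $H$ does not have the generic point property, and its universal minimal flow is not metrizable.

This applies to every closed $H$ with $\mathrm{Homeo}_0(X)\le H\le\mathrm{Homeo}(X)$, to $\mathrm{Diff}^r_0(X)$ for $1\le r\le\infty$, and to the closed subgroup of $\mathrm{Homeo}(X)$ preserving a given smooth area density.
\end{theorem}

\begin{proof}
The action is given by a continuous homomorphism $H\to\mathrm{Homeo}(X)$, so $H$ acts continuously on $M(X)$. Orbits are dense by Proposition~\ref{prop:minimal}. Each $H$-orbit lies in a $\mathrm{Homeo}(X)$-orbit, hence is meager by Theorem~\ref{thm:main}, and is not comeager by Baire's theorem.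

\emph{Non-metrizability.} Suppose that the universal minimal flow $Z$ of $H$ is metrizable. By a theorem of Ben Yaacov, Melleray and Tsankov \cite{BMT}, $Z$ has a comeager orbit $Hz$. Let $\pi:Z\to M(X)$ be a factor map. The orbit $H\pi(z)$ is meager, so it is contained in a union $\bigcup_nF_n$ of closed nowhere dense sets. We claim that each closed set $\pi^{-1}(F_n)$ is nowhere dense. If it contained a nonempty open set, then, by minimality and compactness, finitely many translates of this open set would cover $Z$. Hence finitely many translates of $F_n$ would cover $M(X)$, contrary to Baire's theorem. So $Hz\subset\bigcup_n\pi^{-1}(F_n)$ is meager in $Z$. As $Hz$ is comeager, this contradicts Baire's theorem in $Z$.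

\emph{Examples.} Condition (L) passes to larger groups. Let $O$ be an open disc and $x\in O$. The group provided by Lemma~\ref{lem:homog} for $\Sigma=O\setminus\{x\}$ preserves $O$, fixes $x$, is transitive on $O\setminus\{x\}$, and consists of $C^\infty$ diffeomorphisms smoothly isotopic to the identity. So (L) holds for $\mathrm{Diff}^r_0(X)$, for $\mathrm{Homeo}_0(X)$ and for every larger subgroup of $\mathrm{Homeo}(X)$.

Now let a smooth area density on $X$ be given. On $O$ it defines, together with an orientation of $O$, an area form. Consider the Hamiltonian vector fields on $O$ of smooth functions with compact support in $O\setminus\{x\}$, extended by zero to $X$. Their time-one maps preserve the density and $O$, and fix $x$. Given $y\in O\setminus\{x\}$, cutting off two functions with independent differentials at $y$ yields two such fields that are linearly independent at $y$. The proof of Lemma~\ref{lem:homog} then shows that the group generated by these maps has open orbits in $O\setminus\{x\}$, hence is transitive there. So (L) holds for the group of homeomorphisms preserving the density.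
\end{proof}

\begin{thebibliography}{9}

\bibitem{BMT}
Ben Yaacov, Melleray and Tsankov,
\emph{Metrizable universal minimal flows of Polish groups have a comeagre orbit},
GAFA, 2017.

\bibitem{Q}
\texttt{https://ems.press/content/serial-article-files/51347?nt=1}

\end{thebibliography}

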